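# Every multi-qubit state has overlap well above $2^{-k}$ with some product state

## 1. The theorem: $k-E_\infty(x)$ is at least about $\log_2 k$

Let $d,k\ge 2$. On $(\mathbb C^d)^{\otimes k}$ use the standard Hermitian inner product, linear in the second argument, and the Euclidean norm $|\cdot|$. For a unit vector $x\in(\mathbb C^d)^{\otimes k}$ put
$$\lambda(x)=\max\{|\langle x,w_1\otimes\cdots\otimes w_k\rangle| : w_i\in\mathbb C^d,\ |w_i|=1\},\qquad \Lambda(x)=d^k\lambda(x)^2 ,\qquad E_\infty(x)=-2\log_2\lambda(x).$$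
Throughout, $\log$ is the natural logarithm.

**Theorem 1.** For all $d,k\ge2$ and every unit $x\in(\mathbb C^d)^{\otimes k}$, with $\Lambda=\Lambda(x)$,
$$dk\le 34000\,\Lambda\,\log^4(8\Lambda),\qquad\text{hence}\qquad \Lambda(x)\ \ge\ 7\cdot10^{-7}\,\frac{dk}{\log^4(dk)} .$$

**Corollary.** For $k\ge 2$, every unit $x\in(\mathbb C^2)^{\otimes k}$ satisfies
$$E_\infty(x)\le k-\log_2k+4\log_2\log(2k)+20 .$$
So there is no constant $C$ such that for every $k$ some unit vector $x\in(\mathbb C^2)^{\otimes k}$ has $E_\infty(x)\ge k-C$.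

**Theorem 2.** For all $d,k\ge2$ there is a unit $x\in(\mathbb C^d)^{\otimes k}$ with $\Lambda(x)\le 12\,dk\log(4k+1)$.

Together these give, for qubits and all $k\ge2$,
$$k-\log_2k-\log_2\log(4k+1)-5\ \le\ \max_{|x|=1}E_\infty(x)\ \le\ k-\log_2k+4\log_2\log(2k)+20, \tag{1}$$
and for qudits, uniformly in $d,k\ge2$,
$$\max_{|x|=1}\bigl(-2\log_2\lambda(x)\bigr)=k\log_2d-\log_2(dk)+O(\log\log(dk)). \tag{2}$$

Here is what this says. The number $\lambda(x)$, the injective tensor norm of $x$, is the largest overlap of $x$ with a unit product vector. It equals $1$ exactly for product vectors, and the smaller it is, the more entangled $x$ is by this measure; $E_\infty$ puts it on a logarithmic scale. For qubits $E_\infty(x)=k-\log_2\Lambda(x)$, and it is known that $E_\infty(x)\le k-1$, i.e. $\Lambda(x)\ge2$ (we reprove this in Section 3). The notes "Quantum Entanglement in high dimensions" (http://math.univ-lyon1.fr/~aubrun/recherche/metabief.pdf) ask whether this is right up to an additive constant: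 is there a $C$, and for any $k$ a unit vector $x$, with $E_\infty(x)\ge k-C$? In terms of $\Lambda$: can $\Lambda$ stay bounded as $k\to\infty$? Theorem 1 says no, because $\Lambda$ must grow at least like $k$ up to powers of $\log k$. Theorem 2 says that this rate cannot be improved beyond powers of $\log k$. For $d=2$, since $\log(2k)\le2\log k$ for $k\ge2$, Theorem 1 contains the simple form $2^k\lambda(x)^2\ge c\,k/(\log k)^4$ with an absolute $c>0$.

The constants are poor, and for small $k$ the bound $\Lambda\ge d$ is better. The content is in the growth. General $d$ costs nothing extra, so we keep it.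

## 2. Two factors, GHZ, and the three-qubit W vector

For $k=2$ everything is linear algebra. Regard $x$ as a $d\times d$ matrix with singular values $\sigma_1\ge\sigma_2\ge\dots$, so $\sum\sigma_j^2=1$. Then $\lambda(x)=\sigma_1$, and $\sigma_1^2\ge1/d$, so $\Lambda(x)=d^2\sigma_1^2\ge d$, with equality exactly when all $\sigma_j$ are equal. For two qubits the Bell vector $(e_1\otimes e_1+e_2\otimes e_2)/\sqrt2$ has $\Lambda=2$ and $E_\infty=1=k-1$.

For larger $k$ the familiar vectors are far from extremal. A product vector has $\Lambda=d^k$. The vector $(e_1^{\otimes k}+e_2^{\otimes k})/\sqrt2$ has overlap at most $\frac1{\sqrt2}\bigl(|w_{1,1}w_{2,1}|+|w_{1,2}w_{2,2}|\bigr)\le\frac1{\sqrt2}$ by Cauchy–Schwarz, with equality at $e_1^{\otimes k}$, so $E_\infty=1$ for every $k\ge2$.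

For three qubits take $x=(e_{211}+e_{121}+e_{112})/\sqrt3$, where $e_{abc}=e_a\otimes e_b\otimes e_c$. The coefficients are nonnegative, so we may replace all coordinates of the $w_i$ by their absolute values. Contracting with $w_3=(c,s)$, $c,s\ge0$, $c^2+s^2=1$, leaves the matrix $\frac1{\sqrt3}\begin{pmatrix}s&c\\c&0\end{pmatrix}$, whose norm is $\frac{1}{\sqrt3}\cdot\frac{s+\sqrt{s^2+4c^2}}2=\frac1{\sqrt3}\cdot\frac{s+\sqrt{4-3s^2}}2$. The derivative in $s$ vanishes when $4-3s^2=9s^2$, i.e. $s^2=\frac13$, where the value is $\frac1{\sqrt3}\cdot\frac2{\sqrt3}=\frac23$; the endpoints $s=0,1$ both give $\frac1{\sqrt3}<\frac23$. So $\lambda^2=\frac49$, $\Lambda=\frac{32}9$, and $E_\infty=\log_2\frac94\approx1.17$, below $k-1=2$.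

## 3. A mean-one function on product states, and where averaging stalls

Let $\Omega=(S(\mathbb C^d))^k$ with $m$ the product of the uniform probability measures on the spheres. Write $w=(w_1,\dots,w_k)$, $w_I=\prod_iw_{i,I_i}$ for $I\in[d]^k$, and
$$F(w)=\langle x,w_1\otimes\dots\otimes w_k\rangle=\sum_{I}f_Iw_I,\qquad \sum_I|f_I|^2=1,\qquad Q=d^k|F|^2 .$$
Since $\int\overline{w_{i,a}}w_{i,b}=\delta_{ab}/d$, we get $\int|F|^2dm=d^{-k}\sum|f_I|^2=d^{-k}$. So
$$\int_\Omega Q\,dm=1,\qquad \Lambda=\max_\Omega Q .$$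
Thus $\Lambda\ge1$ for free. The problem is how much a function of this special shape must exceed its mean somewhere.

The first thing to try is to average over some factors and optimize over the rest. Fix $1\le m'<k$ and contract $x$ with random $w_1,\dots,w_{k-m'}$. This gives $v\in(\mathbb C^d)^{\otimes m'}$ with $F(w)=\langle v,w_{k-m'+1}\otimes\dots\otimes w_k\rangle$ and mean of $|v|^2$ equal to $d^{-(k-m')}$. Choose $w_1,\dots,w_{k-m'}$ so that $|v|^2$ is at least this mean, then choose the best product vector for $v$. With $\Lambda_*(k)=\min_x\Lambda(x)$ for fixed $d$,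
$$\Lambda(x)\ge d^k\cdot d^{-(k-m')}\cdot d^{-m'}\Lambda_*(m')=\Lambda_*(m').$$
For $m'=1$ a unit vector $v$ has $\lambda(v)=1$, so $\Lambda_*(1)=d$ and
$$\Lambda(x)\ge d\qquad(k\ge2). \tag{3}$$
For $d=2$ this is $E_\infty\le k-1$. But for general $m'$ we only learn that $\Lambda_*$ is nondecreasing in $k$. Whether this sequence is bounded is exactly the question. The argument uses only a mean value, so it cannot see growth.

## 4. Moment ratios, and the growth one wants

To use more than the mean, look at all moments. Let $N_p=\int Q^p\,dm$ and $\rho_p=N_{p+1}/N_p$ for integers $p\ge0$. Since $Q\le\Lambda$ we have $\rho_p\le\Lambda$, and $\rho_p$ is nondecreasing in $p$ by Cauchy–Schwarz.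

Two benchmarks. An exponential variable of mean $1$ has $p$-th moment $p!$, so its ratios are $p+1$, growing by exactly $1$ at each step. For the Bell vector, $F=(w_{1,1}w_{2,1}+w_{1,2}w_{2,2})/\sqrt2$; for fixed $w_2$ the bracket is the pairing of $w_1$ with a unit vector, whose squared modulus is uniform on $[0,1]$. So $Q$ is uniform on $[0,2]$, and
$$N_p=\frac{2^p}{p+1},\qquad \rho_p=\frac{2(p+1)}{p+2},\qquad \rho_p-\rho_{p-1}=\frac{2}{(p+1)(p+2)} .$$
Here the increments die out, as they must since $\rho_p\le2$.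

The plan is to show that, when $k$ is large compared with $\Lambda$, suitable ratios of this kind are forced to increase by a fixed amount $\kappa>0$ at each step for $p=0,\dots,P$, with $(P+1)\kappa>\Lambda$. This contradicts the bound $\Lambda$ on the ratios. To find a usable formula for the increment we need an identity that, for a homogeneous polynomial $G$, splits $\int Q|G|^2/\int|G|^2$ into a part comparable to the previous ratio and a nonnegative remainder.

## 5. Noise, the Fischer inner product, and sums of squares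

**Definition (noise).** For $\theta\in[0,1]$ let $Q^{(\theta)}(w)$ be the expectation of $Q$ after each $w_i$ is independently replaced, with probability $\theta$, by a fresh uniform vector.

If the replaced set is $S\subset[k]$, with $S^c$ its complement, the same computation that gave $\int Q=1$, in the variables of $S$ only, yields
$$Q^{(\theta)}=\sum_{S\subset[k]}\theta^{|S|}(1-\theta)^{k-|S|}Q_S,\quad Q_S(w)=d^{\,k-|S|}\!\!\sum_{K\in[d]^S}\!|F_{S,K}(w)|^2,\quad F_{S,K}(w)=\!\!\sum_{J\in[d]^{S^c}}\!\!f_{J,K}\,w_J. \tag{4}$$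
Here $f_{J,K}$ is $f_I$ for the index $I$ that restricts to $J$ on $S^c$ and to $K$ on $S$. Being an average of values of $Q$, and because $Q_{[k]}=1$,
$$0\le Q^{(\theta)}\le\Lambda,\qquad \int Q^{(\theta)}\,dm=1,\qquad Q^{(\theta)}\ge\theta^k . \tag{5}$$
Also $Q^{(0)}=Q$ and $Q^{(1)}=1$. For example, the Bell vector has $Q_{\{1\}}=2\sum_K|w_{2,K}|^2/2=1$ and likewise $Q_{\{2\}}=1$, so $Q^{(\theta)}=(1-\theta)^2Q+1-(1-\theta)^2$.

**Definition (Fischer inner product).** Let $\mathcal P_D$ be the space of homogeneous polynomials of degree $D$ on $\mathbb C^d$, with $\langle z^\alpha,z^\beta\rangle_F=\delta_{\alpha\beta}\,\alpha!$. Let $\mathcal H_D=\mathcal P_D^{\otimes k}$, the polynomials in $w_1,\dots,w_k$ that are homogeneous of degree $D$ in each $w_i$; more generally use the tensor product form for any multidegree.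

In this inner product the adjoint of multiplication by $z_a$ is $\partial_a$: with $\epsilon_a$ the $a$-th unit multi-index, $\langle z_az^\alpha,z^{\alpha+\epsilon_a}\rangle_F=(\alpha+\epsilon_a)!=(\alpha_a+1)\alpha!=\langle z^\alpha,\partial_az^{\alpha+\epsilon_a}\rangle_F$, and all other pairs of monomials give $0$ on both sides.

We compare it with integration on the sphere. The formula is
$$\int_{S(\mathbb C^d)}\overline{z^\alpha}z^\beta=\delta_{\alpha\beta}\frac{(d-1)!\,\alpha!}{(d-1+|\alpha|)!}.$$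
For $\alpha\ne\beta$ the integral vanishes by rotating the phases of the coordinates. For $\alpha=\beta$, integrate $|z^\alpha|^2$ against the Gaussian density $\pi^{-d}e^{-|z|^2}$. Coordinatewise this gives $\alpha!$; in polar coordinates it gives the sphere integral times the mean of $|z|^{2|\alpha|}$, which is $(d-1+|\alpha|)!/(d-1)!$ because $|z|^2$ has the Gamma law of parameter $d$. For instance, when $d=2$: $\|z_1^2\|_F^2=2$, $\|z_1z_2\|_F^2=1$, while $\int|z_1|^4=\frac13$ and $\int|z_1z_2|^2=\frac16$, the same ratio. Taking products, a polynomial $H$ homogeneous of degree $D_i$ in $w_i$ satisfies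
$$\int_\Omega|H|^2dm=\|H\|_F^2\prod_i\frac{(d-1)!}{(D_i+d-1)!}. \tag{6}$$

**Sums of squares.** We shall need to use powers of $Q^{(\theta)}$ as weights, so we write them as sums of squares of polynomials. On $\Omega$ we have $\prod_{i\in S}|w_i|^2=1$; inserting this in (4),
$$Q_S=d^{\,k-|S|}\sum_{K\in[d]^S}\sum_{a\in[d]^S}\Bigl|F_{S,K}(w)\prod_{i\in S}w_{i,a_i}\Bigr|^2 ,$$
and each polynomial inside has degree $1$ in every $w_i$. So $Q^{(\theta)}$ is a finite sum of $|h|^2$ with $h\in\mathcal H_1$. Multiplying out, for every integer $B\ge1$,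
$$(Q^{(\theta)})^B=\sum_l|H_l|^2\ \text{ on }\Omega,\qquad H_l\in\mathcal H_B \text{ (finitely many)}. \tag{7}$$

## 6. One law for all noise levels: the identity for $\int Q^{(\theta)}|G|^2$

Fix $D\ge1$ and $0\ne G\in\mathcal H_D$.

**Step 1: a projection on one factor.** The purpose is to diagonalize the operator that will encode multiplication by a coordinate followed by differentiation. On $\mathbb C^d\otimes\mathcal P_D$ let $\beta(e_b\otimes g)=\partial_bg\in\mathcal P_{D-1}$. From $\langle h,\partial_bg\rangle_F=\langle z_bh,g\rangle_F$ we read off $\beta^\dagger h=\sum_ae_a\otimes z_ah$. By Euler's identity, for $h\in\mathcal P_{D-1}$,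
$$\beta\beta^\dagger h=\sum_a\partial_a(z_ah)=dh+\sum_az_a\partial_ah=(D+d-1)h .$$
Hence $\Phi:=\beta^\dagger\beta/(D+d-1)$ is self-adjoint with $\Phi^2=\Phi$: an orthogonal projection. Put
$$X:=\sum_{a,b}|e_a\rangle\langle e_b|\otimes\partial_bz_a ,$$
where $\partial_bz_a$ means: multiply by $z_a$, then differentiate. Since $\partial_bz_a=\delta_{ab}+z_a\partial_b$ and $\beta^\dagger\beta(e_b\otimes g)=\sum_ae_a\otimes z_a\partial_bg$,
$$X=\mathbb 1+\beta^\dagger\beta=\mathbb 1+(D+d-1)\Phi . \tag{8}$$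
So $X$ equals $D+d$ on $\operatorname{ran}\Phi$ and $1$ on $\ker\Phi$. Example, $d=2$, $D=1$: $\operatorname{ran}\Phi$ is spanned by $e_1\otimes z_1+e_2\otimes z_2$, where $X=3$. Then $\langle e_1\otimes z_1|X|e_1\otimes z_1\rangle=1+2\cdot\frac12=2=\|z_1^2\|_F^2$ and $\langle e_1\otimes z_2|X|e_1\otimes z_2\rangle=1=\|z_1z_2\|_F^2$, as the definition of $X$ demands.

**Step 2: a probability law attached to $G$.** The purpose is to turn norms into expectations. Let
$$\psi=\sum_I\bar f_I\,e_I\otimes G\in(\mathbb C^d)^{\otimes k}\otimes\mathcal H_D=\bigotimes_{i=1}^k(\mathbb C^d\otimes\mathcal P_D),\qquad \|\psi\|=\|G\|_F ,$$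
and let $\Phi_i,X_i$ be $\Phi,X$ acting on the $i$-th factor. The $\Phi_i$ are commuting orthogonal projections, so
$$\mathbb P(\varphi=\varepsilon)=\Bigl\|\prod_{\varepsilon_i=1}\Phi_i\prod_{\varepsilon_i=0}(\mathbb 1-\Phi_i)\psi\Bigr\|^2\big/\|\psi\|^2,\qquad\varepsilon\in\{0,1\}^k,$$
is a probability law for $\varphi=(\varphi_1,\dots,\varphi_k)$, and $\langle\psi|\prod_{i\in T}X_i|\psi\rangle/\|\psi\|^2=\mathbb E\prod_{i\in T}X_i$ for $T\subset[k]$, where on the right $X_i$ denotes its value: $D+d$ if $\varphi_i=1$, and $1$ if $\varphi_i=0$. Let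
$$Z=\#\{i:\varphi_i=0\}.$$

**Step 3: the integrals as expectations.** The purpose is to express $\int Q_S|G|^2$ through this law. For $S\subset[k]$, using that $\partial$ is adjoint to multiplication,
$$\sum_K\|F_{S,K}G\|_F^2=\sum_{K\in[d]^S}\sum_{I,J\in[d]^{S^c}}\bar f_{I,K}f_{J,K}\langle G,\partial_Iz_JG\rangle_F .$$
Here $z_J=w_J$ and $\partial_I$ is the corresponding product of derivatives. On the other side, $\prod_{i\notin S}X_i=\sum_{J,I}|e_J\rangle\langle e_I|\otimes\partial_Iz_J$, and the coefficient of $e_{J,K}$ in $\psi$ is $\bar f_{J,K}$, which is conjugated in the bra. Hence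
$$\sum_K\|F_{S,K}G\|_F^2=\Bigl\langle\psi\Bigl|\prod_{i\notin S}X_i\Bigr|\psi\Bigr\rangle . \tag{9}$$
The polynomial $F_{S,K}G$ has degree $D+1$ in $w_i$ for $i\notin S$ and degree $D$ for $i\in S$. By (6), passing from degree $D$ to $D+1$ costs a factor $\frac1{D+d}$ per index, so
$$\frac{\int Q_S|G|^2}{\int|G|^2}=d^{k-|S|}(D+d)^{-(k-|S|)}\frac{\sum_K\|F_{S,K}G\|_F^2}{\|G\|_F^2}=\mathbb E\prod_{i\notin S}\frac{d\,X_i}{D+d}.$$
Summing over $S$ with the weights in (4),
$$\frac{\int Q^{(\theta)}|G|^2}{\int|G|^2}=\mathbb E\prod_{i=1}^k\Bigl(\theta+(1-\theta)\frac{dX_i}{D+d}\Bigr).$$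

**Step 4: good coordinates for the noise.** The purpose is to make the dependence on $\theta$ a simple generating function. Put
$$D'=\frac D{d-1},\qquad u=\theta\,\frac{d-1}d,\qquad y=\frac{1+uD'}{1-u},\qquad\text{so}\quad 1-u=\frac{D'+1}{D'+y}.$$
If $\varphi_i=1$ the $i$-th factor is $\theta+(1-\theta)d=d(1-u)$. If $\varphi_i=0$ it is $\theta+(1-\theta)\frac d{D+d}=\frac{d+\theta D}{D+d}=\frac d{D+d}(1+uD')$, because $\theta D=d\,uD'$. With
$$\nu(z):=d^k(D+d)^{-z}\,\mathbb P(Z=z),$$
the expectation becomes $\sum_z\mathbb P(Z=z)\,d^k(1-u)^{k-z}(D+d)^{-z}(1+uD')^z$, and we obtain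
$$\frac{\int Q|G|^2}{\int|G|^2}=\sum_{z=0}^k\nu(z),\qquad\frac{\int Q^{(\theta)}|G|^2}{\int|G|^2}=(1-u)^k\sum_{z=0}^k\nu(z)\,y^z . \tag{10}$$
Note that $\nu$ does not depend on $\theta$: one law serves all noise levels. As $\theta$ runs over $[0,1]$, $y$ runs continuously over $[1,D+d]$ (at $\theta=1$, $1-u=\frac1d$ and $y=d(1+\frac Dd)$).

**Step 5: the atom at $Z=0$.** The purpose is to link $\nu(0)$ to division by $F$. We have $Z=0$ exactly when all $\varphi_i=1$, and $\prod_i\Phi_i=(\beta^{\otimes k})^\dagger\beta^{\otimes k}/(D+d-1)^k$. Moreover $\beta^{\otimes k}\psi=\sum_I\bar f_I\partial_IG=F^*G$, where $F^*$ is the Fischer adjoint of multiplication by $F:\mathcal H_{D-1}\to\mathcal H_D$. Hence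
$$\nu(0)=d^k\,\mathbb P(Z=0)=\frac{d^k\,\|F^*G\|_F^2}{(D+d-1)^k\,\|G\|_F^2}. \tag{11}$$

**Step 6: families.** The purpose is to allow weights that are sums of squares. For a finite family $(G_l)\subset\mathcal H_D$, not all zero, identities (10) and (11) hold with $|G|^2$ replaced by $\sum_l|G_l|^2$, each squared Fischer norm replaced by the sum over $l$, and the law of $Z$ replaced by the mixture with weights proportional to $\|G_l\|_F^2$. Indeed, multiply the identities for each nonzero $G_l$ by their denominators and add; by (6), $\int|G_l|^2$ is a common multiple of $\|G_l\|_F^2$.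

To see the formula at work, take one factor, $k=1$, $d=2$, $F=z_1$, $G=z_1^D$; nothing above used $k\ge2$. Then $\psi=e_1\otimes z_1^D$, $\beta\psi=Dz_1^{D-1}$, so $\mathbb P(Z=0)=\frac{D^2(D-1)!}{(D+1)D!}=\frac D{D+1}$. Thus $\nu(0)=\frac{2D}{D+1}$ and $\nu(1)=\frac2{(D+1)(D+2)}$, with sum $\frac{2(D+1)}{D+2}$. Here $Q=2|w_{1,1}|^2$ is uniform on $[0,2]$, so these numbers are $\rho_{D-1}$, $\rho_D-\rho_{D-1}$ and $\rho_D$ from Section 4. In this example $\nu(0)$ is exactly the previous ratio, and the mass at $z\ge1$ is exactly the increment.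

## 7. Plain moments: the increment cannot be bounded below yet

Apply (10) to $G=F^p$, so $D=p\ge1$ and $|G|^2$ is proportional to $Q^p$. Then $\rho_p=\nu(0)+a$ with $a=\sum_{z\ge1}\nu(z)$. Claim A below, without its extra weight, shows $\nu(0)\ge\rho_{p-1}$. So the increment is at least $a$, and we want $a\ge\kappa$.

The second identity in (10) looks made for this. Since $\nu(0)\le\rho_p\le\Lambda$,
$$\frac{\int Q^{(\theta)}Q^p}{\int Q^p}\le(1-u)^k\Lambda+(1-u)^k\sum_{z\ge1}\nu(z)y^z .$$
Choose the noise so that $(1-u)^k\Lambda\le\frac18$; this needs only $\theta$ of order $(\log\Lambda)/k$. If the left side is at least $\frac12$, then the sum over $z\ge1$ must carry weight. It could still be a tiny mass at a large $z$ where $y^z$ is huge; this is excluded by Hölder's inequality, comparing with a second, stronger noise level, since $Q^{(\theta')}\le\Lambda$ at every level.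

The exact point where this stops is the lower bound on the left side: the average of $Q^{(\theta)}$ under the weight $Q^p$. For $p=0$ it is $1$. For $p=1$ it is also at least $1$: noise levels compose by $1-\theta=(1-\theta_1)^2$ and the noise operator is self-adjoint, so $\int QQ^{(\theta)}=\int(Q^{(\theta_1)})^2\ge\bigl(\int Q^{(\theta_1)}\bigr)^2=1$. But for $p\ge2$ the weight $Q^p$ favours the peaks of $Q$, and nothing we have prevents those peaks from being narrow, so that the smoothed function is small there. The obvious pointwise bound $Q^{(\theta)}\ge(1-\theta)^kQ$ gives only $(1-\theta)^k\rho_p\le(1-u)^k\Lambda\le\frac18$: it is useless precisely for the noise levels we need. The bound $Q^{(\theta)}\ge\theta^k$ is worthless when $\theta$ is small. At $\theta=1$ the average is exactly $1$, but there $y=D+d$ is the end of its range, and no stronger noise level remains for the comparison.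

The way past is to change the weight. Use $Q^p(Q^{(\theta)})^B$ with a large integer $B$. This weight itself prefers places where $Q^{(\theta)}$ is not small, and log-convexity makes that quantitative once $B$ is somewhat larger than $p\log\Lambda$. By (7) the new weight is still a sum of $|G_l|^2$ with $G_l=F^pH_l\in\mathcal H_{B+p}$, so the identities of Section 6 apply. The price is that the degree is $B+p$ instead of $p$.

## 8. Weighted moment ratios

Fix $\theta\in(0,1]$ and an integer $B\ge1$, and write $\widetilde Q=Q^{(\theta)}$. For integers $p\ge0$ let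
$$M_p=\int Q^p\widetilde Q^B\,dm,\qquad r_p=\frac{M_{p+1}}{M_p}\le\Lambda,\qquad q_p=\frac1{M_p}\int Q^p\widetilde Q^{B+1}\,dm .$$
Here $M_p>0$ because $\widetilde Q\ge\theta^k>0$ and $Q$ is not almost everywhere zero. With $H_l$ from (7), apply Section 6 to the family $G_l=F^pH_l\in\mathcal H_D$, $D=B+p$; on $\Omega$, $\sum_l|G_l|^2=d^{-kp}Q^p\widetilde Q^B$. Call the resulting function $\nu_p$. Then (10) reads
$$r_p=\sum_{z\ge0}\nu_p(z),\qquad q_p=(1-u)^k\sum_{z\ge0}\nu_p(z)y^z,\qquad\text{and we put}\quad a_p=\sum_{z\ge1}\nu_p(z). \tag{12}$$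

**Claim A.** $r_0\ge a_0$, and $r_p\ge r_{p-1}+a_p$ for $p\ge1$.

This turns mass at $z\ge1$ into growth of the ratios.

*Proof.* The first statement is clear from (12). For $p\ge1$ put $G'_l=F^{p-1}H_l\in\mathcal H_{D-1}$, so $G_l=FG'_l$ and $\langle F^*G_l,G'_l\rangle_F=\langle G_l,FG_l'\rangle_F=\|G_l\|_F^2$. By Cauchy–Schwarz,
$$\Bigl(\sum_l\|F^*G_l\|_F^2\Bigr)\Bigl(\sum_l\|G'_l\|_F^2\Bigr)\ge\Bigl|\sum_l\langle F^*G_l,G_l'\rangle_F\Bigr|^2=\Bigl(\sum_l\|G_l\|_F^2\Bigr)^2 .$$
Insert this in (11), then convert Fischer norms to integrals by (6), in degree $D$ for $G_l$ and degree $D-1$ for $G'_l$: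
$$\nu_p(0)\ge\frac{d^k}{(D+d-1)^k}\cdot\frac{\sum_l\|G_l\|_F^2}{\sum_l\|G_l'\|_F^2}=\frac{d^k}{(D+d-1)^k}\Bigl(\frac{(D+d-1)!}{(D+d-2)!}\Bigr)^k\frac{\int|F|^{2p}\widetilde Q^B}{\int|F|^{2p-2}\widetilde Q^B}=d^k\cdot\frac{d^{-kp}M_p}{d^{-k(p-1)}M_{p-1}}=r_{p-1}.$$
Now $r_p=\nu_p(0)+a_p\ge r_{p-1}+a_p$. $\square$

**Claim B.** Let $\ell=\log(8\Lambda)$ and suppose $\zeta:=\frac u{1-u}=\frac{2\ell}k$. If $D'+1\le\frac{k}{8\ell^3}$ and $q_p\ge\frac12$, then $a_p\ge\kappa:=\frac1{400}$.

This is the two-noise-level comparison announced in Section 7. By (3), $\Lambda\ge2$, so $\ell\ge\log16>2$. The choice of $\zeta$ is dictated by the wish $(1-u)^k\Lambda\le\frac18$; the Hölder exponent below will be $s=\ell$, chosen so that $\Lambda^{1/s}\le e$; and the hypothesis on $D'$ keeps the second-order loss in Hölder's inequality bounded.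

*Proof.*

**Step 1: a second admissible noise level.** We check that $y^s$, with $s=\ell$, is again a value of the parameter $y$. Since $D'+1\ge1$, the hypothesis gives $k\ge8\ell^3$, so $\zeta\le1$. Put
$$\eta=y-1=\frac{u(D'+1)}{1-u}=\zeta(D'+1).$$
Then $s\eta\le\ell\cdot\frac{2\ell}k\cdot\frac k{8\ell^3}=\frac1{4\ell}\le\frac18$, hence $1\le y^s=(1+\eta)^s\le e^{s\eta}\le2\le D+d$. So $y^s$ belongs to some $\theta'\in[0,1]$, for which the corresponding $u'$ has $1-u'=\frac{D'+1}{D'+y^s}$. Since $Q^{(\theta')}\le\Lambda$, the second identity of (10) at level $\theta'$ gives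
$$\sum_z\nu_p(z)y^{sz}\le\Lambda\Bigl(\frac{D'+y^s}{D'+1}\Bigr)^k .$$

**Step 2: Hölder.** We bound $q_p$ from above in terms of $a_p$. Hölder's inequality on $\{z\ge1\}$ gives
$$\sum_{z\ge1}\nu_p(z)y^z=\sum_{z\ge1}\nu_p(z)^{1-1/s}\bigl(\nu_p(z)y^{sz}\bigr)^{1/s}\le a_p^{1-1/s}\Bigl(\sum_z\nu_p(z)y^{sz}\Bigr)^{1/s}.$$
With (12), Step 1, $1-u=\frac{D'+1}{D'+y}$ and $\nu_p(0)\le r_p\le\Lambda$,
$$q_p\le(1-u)^k\Lambda+a_p^{1-1/s}\,\Lambda^{1/s}\left[\frac{D'+1}{D'+y}\Bigl(\frac{D'+y^s}{D'+1}\Bigr)^{1/s}\right]^k .$$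

**Step 3: estimating the three quantities.** We show that the first term is at most $\frac18$ and that the factors in the second are bounded.

Since $1-u=\frac1{1+\zeta}$ and $\log(1+\zeta)\ge\zeta-\frac{\zeta^2}2\ge\frac\zeta2$ for $0\le\zeta\le1$, we have $(1-u)^k\le e^{-k\zeta/2}=e^{-\ell}=\frac1{8\Lambda}$. So the first term is at most $\frac18$.

Next, $\Lambda^{1/s}=e^{(\log\Lambda)/\ell}\le e$.

For the bracket, use $e^t\le1+t+t^2$ on $[0,1]$: $y^s-1\le e^{s\eta}-1\le s\eta+s^2\eta^2$. Dividing by $D'+1$ and using $\eta/(D'+1)=\zeta$,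
$$\frac{D'+y^s}{D'+1}\le1+s\zeta+s^2\eta\zeta,\qquad \frac{D'+y}{D'+1}=1+\zeta .$$
Therefore, with $\log(1+t)\le t$ for the first and $\log(1+\zeta)\ge\zeta-\frac{\zeta^2}2$ for the second, the first-order terms cancel:
$$\log[\cdots]\le\zeta+s\eta\zeta-\zeta+\tfrac{\zeta^2}2=\zeta^2\bigl(s(D'+1)+\tfrac12\bigr)\le2s(D'+1)\zeta^2 .$$
Finally $k\cdot2s(D'+1)\zeta^2=\frac{8\ell^3(D'+1)}k\le1$, so $[\cdots]^k\le e$.

**Step 4: conclusion.** We solve for $a_p$. From $\frac12\le q_p\le\frac18+e^2a_p^{1-1/s}$ we get $a_p^{1-1/s}\ge\frac3{8e^2}$. Since $\frac3{8e^2}<1$ and $\frac s{s-1}\le2$ (because $s\ge2$),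
$$a_p\ge\Bigl(\frac3{8e^2}\Bigr)^{s/(s-1)}\ge\Bigl(\frac3{8e^2}\Bigr)^2>0.00257>\frac1{400}.\qquad\square$$

**Claim C.** $q_p\ge(M_p/\Lambda^p)^{1/B}$.

This supplies the lower bound that was missing for the plain moments.

*Proof.* By Hölder, $\phi(b)=\int Q^p\widetilde Q^b\,dm$ is log-convex in $b\ge0$. So the slope of $\log\phi$ over $[B,B+1]$ is at least its slope over $[0,B]$:
$$q_p=\frac{\phi(B+1)}{\phi(B)}\ge\Bigl(\frac{\phi(B)}{\phi(0)}\Bigr)^{1/B},$$
and $\phi(B)=M_p$, $\phi(0)=\int Q^p\le\Lambda^p$. $\square$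

The claims feed each other: growth of the $r_j$ bounds $M_p$ from below, Claim C then bounds $q_p$, Claim B bounds $a_p$, and Claim A gives growth of $r_p$.

## 9. Four hundred $\Lambda$ steps of growth: proof of Theorem 1

Let
$$\kappa=\tfrac1{400},\qquad P=\lceil400\Lambda\rceil,\qquad B=\lceil P\log_2(400\Lambda)\rceil,\qquad \ell=\log(8\Lambda).$$

**Claim D.** $\displaystyle\frac{B+P}{d-1}+1>\frac k{8\ell^3}$.

This says that $k$ cannot be too large compared with $\Lambda$; otherwise the induction runs long enough to contradict $r_P\le\Lambda$.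

*Proof.* Suppose not. Then $k\ge8\ell^3$.

**Step 1: fixing the noise.** We need a noise level to which Claim B applies. Let $\zeta=\frac{2\ell}k\le1$, $u=\frac\zeta{1+\zeta}\le\frac12$ (so $\frac u{1-u}=\zeta$), and $\theta=u\frac d{d-1}$. Since $\frac d{d-1}\le2$, $\theta\in(0,1]$. For $0\le p\le P$ the degree is $D=B+p\le B+P$, so $D'+1\le\frac{B+P}{d-1}+1\le\frac k{8\ell^3}$. Thus Claim B applies at every $p\le P$ for which $q_p\ge\frac12$.

**Step 2: the induction.** We show $r_p\ge(p+1)\kappa$ for $0\le p\le P$. Assume $r_j\ge(j+1)\kappa\ge\kappa$ for all $j<p$ (no assumption if $p=0$). By Jensen, $M_0=\int\widetilde Q^B\ge\bigl(\int\widetilde Q\bigr)^B=1$, so $M_p=M_0\prod_{j<p}r_j\ge\kappa^p$. By Claim C, and since $\kappa/\Lambda<1$ and $p\le P$,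
$$q_p\ge\Bigl(\frac\kappa\Lambda\Bigr)^{p/B}\ge\Bigl(\frac\kappa\Lambda\Bigr)^{P/B}\ge\frac12,$$
because $B\ge P\log_2(400\Lambda)=P\log_2(\Lambda/\kappa)$. By Claim B, $a_p\ge\kappa$. By Claim A, $r_0\ge a_0\ge\kappa$ if $p=0$, and $r_p\ge r_{p-1}+a_p\ge p\kappa+\kappa=(p+1)\kappa$ if $p\ge1$.

**Step 3: contradiction.** At the last step, $r_P\ge(P+1)\kappa>400\Lambda\cdot\kappa=\Lambda$, but $r_P\le\Lambda$. $\square$

**Proof of the first bound.** We bound $B+P$ in terms of $\Lambda$. Since $\Lambda\ge1$, $P\le400\Lambda+1\le401\Lambda$. Since $P\ge1$, $B+P\le P\log_2(400\Lambda)+1+P\le P(\log_2(400\Lambda)+2)=P\log_2(1600\Lambda)$. Since $\ell\ge\log8$,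
$$\log_2(1600\Lambda)=\frac{\ell+\log200}{\log2}\le\frac{\ell}{\log 2}\Bigl(1+\frac{\log200}{\log8}\Bigr)\le5.2\,\ell ,$$
and $401\cdot5.2<2100$, so $B+P\le2100\,\Lambda\ell$. Multiply Claim D by $8\ell^3(d-1)$ and use $d-1\le\Lambda$ from (3):
$$k(d-1)<8\ell^3\bigl(B+P+d-1\bigr)\le8\ell^3\bigl(2100\Lambda\ell+\Lambda\bigr)\le17000\,\Lambda\ell^4 .$$
As $d\le2(d-1)$, we get $dk\le34000\,\Lambda\log^4(8\Lambda)$.

**Proof of the second bound.** We remove $\Lambda$ from the logarithm. If $\Lambda\ge dk$, the bound is trivial because $\log(dk)\ge\log4>1$. If $\Lambda<dk$, then $\log(8\Lambda)\le\log8+\log(dk)\le2.5\log(dk)$, since $\log8=1.5\log4\le1.5\log(dk)$. As $34000\cdot2.5^4<1.33\cdot10^6$ and $1/(1.33\cdot10^6)>7\cdot10^{-7}$,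
$$\Lambda\ge7\cdot10^{-7}\,\frac{dk}{\log^4(dk)} .\qquad\blacksquare$$

One can read off where the fourth power of the logarithm comes from: Claim B tolerates degrees up to about $(d-1)k/\ell^3$, while the induction uses degrees $B+P$ of order $\Lambda\ell$.

**Proof of the Corollary.** For $d=2$ we have $E_\infty(x)=k-\log_2\Lambda(x)$, and $-\log_2(7\cdot10^{-7})\le20.5$. By Theorem 1,
$$E_\infty(x)\le k-\log_2(2k)+4\log_2\log(2k)+20.5\le k-\log_2k+4\log_2\log(2k)+20,$$
using $\log_2(2k)=1+\log_2k$. If some $C$ worked for every $k$, then for every $k\ge2$ there would be a unit $x$ with $\Lambda(x)\le2^C$. But $\Lambda(x)\ge7\cdot10^{-7}\cdot2k/\log^4(2k)\to\infty$. So no such $C$ exists. $\blacksquare$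

## 10. Random vectors and nets: proof of Theorem 2

The upper bound on $\min\Lambda$ is the standard net argument. Let $N=d^k\ge4$ and let $x$ be uniform on the unit sphere of $\mathbb C^N$.

**Step 1: one fixed product vector.** We need the tail of a single overlap. For a fixed unit $v$ and $0\le t\le1$,
$$\mathbb P(|\langle x,v\rangle|^2\ge t)=(1-t)^{N-1}\le e^{-t(N-1)} .$$
Indeed, by unitary invariance we may take $v=e_1$, and by normalizing a complex Gaussian vector, $|x_1|^2$ has the law of $\frac{E}{E+\Gamma}$ with $E$ exponential of mean $1$ and $\Gamma$ an independent sum of $N-1$ such variables. For $t<1$, conditioning on $\Gamma$, the probability is the mean of $e^{-t\Gamma/(1-t)}$, which is $\bigl(1+\frac t{1-t}\bigr)^{-(N-1)}=(1-t)^{N-1}$; the case $t=1$ is immediate.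

**Step 2: a net.** We reduce the maximum to finitely many product vectors. Let $\mathcal N$ be a maximal $\frac1{2k}$-separated subset of $S(\mathbb C^d)$; it is a $\frac1{2k}$-net. The balls of radius $\frac1{4k}$ around its points are disjoint and lie in the ball of radius $1+\frac1{4k}$ of $\mathbb R^{2d}$, so $|\mathcal N|\le(1+4k)^{2d}$. Let $w$ attain $\lambda(x)$ and let $v_i\in\mathcal N$ with $|w_i-v_i|\le\frac1{2k}$. Replace $w_i$ by $v_i$ for $i=1,\dots,k$ in turn; the $i$-th replacement changes $\langle x,\cdot\rangle$ by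
$$|\langle x,v_1\otimes\dots\otimes v_{i-1}\otimes(w_i-v_i)\otimes w_{i+1}\otimes\dots\otimes w_k\rangle|\le\lambda(x)\,|w_i-v_i|\le\frac{\lambda(x)}{2k} .$$
The total change is at most $\frac12\lambda(x)$, so
$$\lambda(x)\le2\max_{v\in\mathcal N^k}|\langle x,v_1\otimes\cdots\otimes v_k\rangle| .$$

**Step 3: union bound.** We choose the threshold so that some $x$ passes all tests. Let $t=\frac{2dk\log(4k+1)+1}{N-1}$. If $t\ge1$, then $\lambda(x)^2\le1\le4t$ for every unit $x$. If $t<1$, then $|\mathcal N|^ke^{-t(N-1)}\le(4k+1)^{2dk}e^{-t(N-1)}=e^{-1}<1$, so some $x$ has all overlaps with $\mathcal N^k$ of squared modulus below $t$, and $\lambda(x)^2\le4t$. In both cases, since $\frac N{N-1}\le\frac43$,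
$$\Lambda(x)=N\lambda(x)^2\le\frac{4N}{N-1}\bigl(2dk\log(4k+1)+1\bigr)\le\frac{16}3\bigl(2dk\log(4k+1)+1\bigr)\le12\,dk\log(4k+1).$$
The last inequality is $\frac{16}3\le\frac43\,dk\log(4k+1)$, which holds because $dk\ge4$ and $\log(4k+1)\ge\log9>1$. $\blacksquare$

**Proof of (1) and (2).** We combine the two theorems. For $d=2$, Theorem 2 gives $\Lambda\le24k\log(4k+1)$ and $\log_2 24<5$, which is the lower bound in (1); the upper bound is the Corollary. For general $d$, $-2\log_2\lambda=k\log_2d-\log_2\Lambda$. Theorem 1 bounds this above by $k\log_2d-\log_2(dk)+4\log_2\log(dk)+20.5$. For the vector of Theorem 2 it is at least $k\log_2d-\log_2(dk)-\log_2 12-\log_2\log(4k+1)$, and $4k+1\le2dk+1\le(dk)^2$ gives $\log(4k+1)\le2\log(dk)$. Since $dk\ge4$, $\log\log(dk)\ge\log\log4>0.3$, so the additive constants are absorbed in $O(\log\log(dk))$, uniformly in $d,k\ge2$. $\blacksquare$
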